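# Point-wise dissipation without input-to-state stability: a delay system with growing peaks

## 1. A relaxed functional for a system that is not ISS

**Theorem 1.** Fix integers $n,m\ge 1$ and a delay $\theta>0$. Let $\mathcal X=C([-\theta,0];\mathbb R^n)$ with the norm $\|\phi\|=\sup_{s\in[-\theta,0]}|\phi(s)|$, where $|\cdot|$ is the Euclidean norm, and write $x_t(s)=x(t+s)$, $s\in[-\theta,0]$. There are a map $f:\mathcal X\times\mathbb R^m\to\mathbb R^n$, Lipschitz on every bounded set, a globally Lipschitz functional $V:\mathcal X\to\mathbb R_{\ge0}$, and constants $\lambda,c_0>0$ such that the following holds for the system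
$$\dot x(t)=f(x_t,u(t))\quad\text{for a.e. }t\ge0 .\tag{1}$$
For all $\phi\in\mathcal X$, and along every solution,
$$|\phi(0)|\le V(\phi)\le(n+4)\|\phi\|,\qquad \dot V|_{(1)}\le-\tfrac\lambda2|x(t)|+3\lambda|u(t)|\ \text{ for a.e. }t,\tag{2}$$
so $V$ is a relaxed ISS Lyapunov–Krasovskii functional. Yet for some $x_0\in\mathcal X$ and the constant input $u\equiv(100,0,\dots,0)$ the solution is unbounded, so (1) is not input-to-state stable (ISS). Moreover
$$|f(\phi,u)|\le c_0\big(\|\phi\|+\|\phi\|^2+|u|\big)\quad\text{for all }\phi\in\mathcal X,\ u\in\mathbb R^m.\tag{3}$$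

The functional $V$ is stored energy. It controls the current value $|x(t)|$ from above, it is controlled by the size of the history, and along solutions it is dissipated at a rate depending on the current value $|x(t)|$, up to a supply from the input. Everything in (2) is linear, and the input is bounded. Still the state climbs without bound. What makes this possible is that $V$ depends on a whole piece of history, while the dissipation sees only one point of it. The last line, the quadratic growth of $f$, locates the phenomenon exactly: we shall also prove a converse (Theorem 2 and Corollary 3 in Section 4) which shows that with linear bounds as in (2) nothing of the kind can happen when $f$ grows more slowly than quadratically.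

## 2. Solutions, ISS, and strict versus relaxed functionals

**The system.** Inputs are measurable, locally essentially bounded functions $u:[0,\infty)\to\mathbb R^m$; their set is $\mathcal U$. We write $\|u_{[0;t]}\|$ for the essential supremum of $|u|$ on $[0,t]$. Since $f$ is Lipschitz on bounded sets, for each $x_0\in\mathcal X$ and $u\in\mathcal U$ there is a unique locally absolutely continuous solution on a maximal interval $[0,b)$, and if $b<\infty$ the solution is unbounded on $[0,b)$.

**Comparison functions.** A function $\alpha:[0,\infty)\to[0,\infty)$ is in $\mathcal K_\infty$ if it is continuous, strictly increasing, unbounded, and $\alpha(0)=0$. A function $\beta(r,t)$ is in $\mathcal{KL}$ if for each $t$ it is continuous and strictly increasing in $r$ with $\beta(0,t)=0$, and for each $r$ it is continuous and nonincreasing in $t$ with limit $0$ as $t\to\infty$. Example: $\beta(r,t)=re^{-t}$.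

**Definition 1 (ISS).** System (1) is ISS if there are $\beta\in\mathcal{KL}$ and $\delta\in\mathcal K_\infty$ such that for all $x_0\in\mathcal X$, $u\in\mathcal U$ the solution exists for all $t\ge0$ and
$$|x(t)|\le\beta(\|x_0\|,t)+\delta(\|u_{[0;t]}\|)\quad\forall t\ge0.\tag{4}$$

For $\dot x=-x+u$ the variation of constants formula gives (4) with $\beta(r,t)=re^{-t}$ and $\delta(r)=r$. The consequence of (4) that we shall contradict is the weakest one: a bounded input gives a bounded solution.

**Dini derivatives.** For a real function $w$ put $D^+w(t)=\limsup_{h\to0^+}\frac{w(t+h)-w(t)}h$, and let $\dot V|_{(1)}$ denote $D^+$ of $t\mapsto V(x_t)$. We use that $D^+(w_1+w_2)\le D^+w_1+D^+w_2$. If a scalar $x$ is differentiable at $t$, then $|x|$ has a right derivative there, equal to $\operatorname{sgn}(x(t))\,\dot x(t)$ if $x(t)\ne0$ and to $|\dot x(t)|$ if $x(t)=0$. We also use a textbook fact: a continuous $w$ with $D^+w\le0$ at every point of an interval is nonincreasing there. Indeed, if $w(t)-w(s)>\varepsilon(t-s)$ for some $s<t$ and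 $\varepsilon>0$, let $\tau$ be the last time in $[s,t]$ with $w(\tau)-w(s)\le\varepsilon(\tau-s)$. Then $\tau<t$, equality holds at $\tau$, and $w$ lies above the line just to the right of $\tau$, so $D^+w(\tau)\ge\varepsilon>0$, a contradiction.

**Definition 2 (strict and relaxed ISS LKF).** Let $V:\mathcal X\to\mathbb R_{\ge0}$ be locally Lipschitz and suppose that there are $\underline\alpha,\bar\alpha\in\mathcal K_\infty$ with
$$\underline\alpha(|\phi(0)|)\le V(\phi)\le\bar\alpha(\|\phi\|)\quad\forall\phi\in\mathcal X.\tag{5}$$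
$V$ is a strict ISS Lyapunov–Krasovskii functional (LKF) for (1) if there are $\alpha,\gamma\in\mathcal K_\infty$ such that, for all $x_0\in\mathcal X$, $u\in\mathcal U$ and almost all $t$ in the maximal interval of existence, $\dot V|_{(1)}\le-\alpha(V(x_t))+\gamma(|u(t)|)$. It is a relaxed ISS LKF if instead
$$\dot V|_{(1)}\le-\alpha(|x(t)|)+\gamma(|u(t)|).\tag{6}$$

A strict LKF is relaxed, because $V(x_t)\ge\underline\alpha(|x(t)|)$ and $\alpha\circ\underline\alpha\in\mathcal K_\infty$. By a result of Karafyllis et al. (2008), (1) is ISS if and only if it admits a strict ISS LKF. The paper "Is a point-wise dissipation rate enough to show ISS for time-delay systems?" is the source of the following question.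

**Conjecture 1.** System (1) is ISS if and only if it admits a relaxed ISS LKF.

"Only if" holds by the result just quoted. Theorem 1 says that "if" is false, for every $n,m\ge1$ and every $\theta>0$.

## 3. Two cases in which the relaxed inequality suffices

**No memory in $V$.** Suppose $V(\phi)=W(\phi(0))$. Applying (5) to constant functions gives $W(z)\le\bar\alpha(|z|)$. Hence $|x(t)|\ge\bar\alpha^{-1}(V(x_t))$, and (6) becomes the strict inequality with rate $\alpha\circ\bar\alpha^{-1}$. A counterexample must therefore store energy in the past.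

**A linear delay equation.** Take $n=m=1$, $\dot x(t)=-2x(t)+x(t-\theta)+u(t)$ and $V(\phi)=|\phi(0)|+\int_{-\theta}^0|\phi(s)|\,ds$. Then $|\phi(0)|\le V(\phi)\le(1+\theta)\|\phi\|$ and
$$\dot V\le-2|x(t)|+|x(t-\theta)|+|u(t)|+|x(t)|-|x(t-\theta)|=-|x(t)|+|u(t)|,$$
so $V$ is relaxed. It is not strict. Let $x_0\ne0$ vanish on $[-\theta,-\theta/2]$ and at $0$, and let $u=0$. On $[0,\theta/2]$ the delayed term is zero, so $x=0$ there, and the bump merely slides back inside the window. Thus $V(x_t)$ is a positive constant on $[0,\theta/2]$, with no dissipation at all. In this example a weight repairs the defect. With $w(s)=\frac32+\frac s{2\theta}$ and $V_w(\phi)=|\phi(0)|+\int_{-\theta}^0w(s)|\phi(s)|\,ds$ we have $w(0)=\frac32$, $w(-\theta)=1$, $w'=\frac1{2\theta}$, hence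
$$\dot V_w\le-2|x|+|x(t-\theta)|+|u|+\tfrac32|x|-|x(t-\theta)|-\tfrac1{2\theta}\int_{-\theta}^0|x_t|\,ds\le-\min\{\tfrac12,\tfrac1{3\theta}\}V_w(x_t)+|u|,$$
where the last step uses $V_w\le|x|+\frac32\int|x_t|$. So $V_w$ is strict.

The example shows what a relaxed $V$ may do: stay constant while $x(t)\approx0$, as long as the memory is still in the window.

## 4. Counting dissipation over two delay lengths

The natural attempt to prove the conjecture is this. If $V(x_t)$ is still large after one or two delays, then by (5) the state was large somewhere in the window, and then (6) charged for it. Let us carry this out with all constants.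

**Lemma A (integrated inequality).** Let $V$ be a relaxed ISS LKF. For every solution and $0\le s\le t<b$,
$$V(x_t)-V(x_s)\le\int_s^t\big(-\alpha(|x|)+\gamma(|u|)\big)\,d\tau.\tag{7}$$

*Proof.* First let $x_0$ be Lipschitz. On compact subintervals of $[0,b)$ the history $x_t$ is bounded and $u$ is essentially bounded, so $\dot x=f(x_t,u)$ is essentially bounded. Hence $x$ is locally Lipschitz on $[-\theta,b)$, the curve $t\mapsto x_t$ is locally Lipschitz into $\mathcal X$, and $t\mapsto V(x_t)$ is locally Lipschitz. It is therefore the integral of its a.e. derivative, and (6) integrates to (7).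

For general $x_0$, the Lipschitz regularity is missing, so approximate. Fix $t<b$ and take Lipschitz $x_0^j\to x_0$ uniformly. Let $x^j$ be the solution with the same $u$. Let $R=1+\sup_{[-\theta,t]}|x|$ and let $L$ be a Lipschitz constant of $f$ on $\{\|\phi\|\le R,\ |u|\le\|u_{[0;t]}\|\}$. With $e_j(\tau)=\sup_{[-\theta,\tau]}|x^j-x|$ we have, as long as $e_j\le1$, $e_j(\tau)\le e_j(0)+L\int_0^\tau e_j$, so $e_j(\tau)\le e_j(0)e^{Lt}$ by Gronwall. For large $j$ the right side is less than $1$, so $x^j$ never leaves the tube $|x^j-x|\le1$ on $[0,t]$; being bounded, it exists on $[0,t]$, and $x^j\to x$ uniformly on $[-\theta,t]$. Inequality (7) holds for $x^j$. Since $V$ and $\alpha$ are continuous, it passes to the limit. $\square$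

For $M\ge0$ put
$$F_M(r)=\sup\{|f(\phi,u)|:\|\phi\|\le r,\ |u|\le M\},$$
which is finite, and for $v>0$, with $h/0:=+\infty$,
$$\omega_M(v)=\alpha\big(\tfrac12\bar\alpha^{-1}(\tfrac v2)\big)\,\min\Big\{\theta,\ \frac{\bar\alpha^{-1}(v/2)}{F_M\big(\underline\alpha^{-1}(v+2\theta\gamma(M))\big)}\Big\}.\tag{8}$$

**Lemma B (two-delay estimate).** Let $V$ be a relaxed ISS LKF and $|u|\le M$ a.e. Then $b=\infty$. For $j\ge0$ put $v=V(x_{2j\theta})$ and $v^+=V(x_{2(j+1)\theta})$. Then $v^+\le v+2\theta\gamma(M)$, and if $v>0$,
$$v^+\le\max\big\{\tfrac v2,\ v+2\theta\gamma(M)-\tfrac12\omega_M(v)\big\}.\tag{9}$$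

*Proof.* By (7), $V(x_t)\le V(x_0)+t\gamma(M)$, so $V$, and by (5) also $|x|$, is bounded on bounded intervals; hence $b=\infty$. The first bound is (7) with the dissipation dropped. For (9), suppose $v^+>v/2$ and put $h=\bar\alpha^{-1}(v/2)>0$. By (5), $\|x_{2(j+1)\theta}\|\ge h$, so $|x(s_0)|\ge h$ for some $s_0\in Q:=[(2j+1)\theta,(2j+2)\theta]$. For $s\in[2j\theta,(2j+2)\theta]$ we have $\underline\alpha(|x(s)|)\le V(x_s)\le v+2\theta\gamma(M)$. If $s\in Q$, the whole window $[s-\theta,s]$ lies in $[2j\theta,(2j+2)\theta]$; so $\|x_s\|\le\underline\alpha^{-1}(v+2\theta\gamma(M))$ and $|\dot x|\le F:=F_M(\underline\alpha^{-1}(v+2\theta\gamma(M)))$ a.e. on $Q$. Therefore $|x|\ge h/2$ at all points of $Q$ within distance $h/(2F)$ of $s_0$. On one side of $s_0$ the interval $Q$ has length at least $\theta/2$, so these points contain an interval of length at least $\frac12\min\{\theta,h/F\}$. There $\alpha(|x|)\ge\alpha(h/2)$, and (7) gives $v^+\le v+2\theta\gamma(M)-\frac12\omega_M(v)$. $\square$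

**Zero input.** If $M=0$ there is no supply, and (9) reads $v^+\le\max\{v/2,v-\frac12\omega_0(v)\}$. On an interval $[\varepsilon,R]$ with $\varepsilon>0$, monotonicity in (8) bounds $\omega_0$ below by a positive constant. So, starting from $V(x_0)\le R$, the samples are nonincreasing and fall below $\varepsilon$ after a number of steps depending only on $\varepsilon$ and $R$. With $u=0$ the relaxed inequality is enough, whatever the growth of $f$. The difficulty is in the inputs.

**Where the count stops.** With input of size $M$, (9) forces a decrease from large $v$ only if the guaranteed cost $\frac12\omega_M(v)$ exceeds the supply $2\theta\gamma(M)$. The dangerous factor is the second entry of the minimum: a peak of height $h$ that is built and removed at speed $F$ may last only a time of order $h/F$. For a triangular peak with slopes $\pm S$ the base is $2h/S$ and the area is $h^2/S$. If the dissipation is linear and $S$ is of order $h^2$, the area, and so the cost of the peak, stays bounded however tall it is. Then $\omega_M$ is bounded,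 and once $4\theta\gamma(M)$ exceeds it, (9) allows growth forever. If the cost is large enough, the count does succeed:

**Theorem 2.** Let (1) admit a relaxed ISS LKF with functions $\underline\alpha,\bar\alpha,\alpha,\gamma$. If $\liminf_{v\to\infty}\omega_M(v)>4\theta\gamma(M)$ for every $M\ge0$, then (1) is ISS.

**Corollary 3.** If $\underline\alpha,\bar\alpha,\alpha$ are linear and $F_M(r)=o(r^2)$ as $r\to\infty$ for each $M$, then the existence of the relaxed ISS LKF implies ISS. Here $o(r^2)$ cannot be replaced by $O(r^2)$.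

Both are proved in Section 9. The last sentence is a consequence of Theorem 1, to which we now turn: we must show that what (9) allows can really happen.

## 5. A height credit carried by the history

Suppose a solution emits peaks of heights growing to infinity. At the top of a peak of height $H$ we need $V\ge H$. During a peak $V$ can only go down, apart from the supply in that very short time. So, just before the peak, when $x$ is still small, $V$ must already be about $H$. The history has to remember how high the next peak may go, the dynamics must respect that limit, and the limit must grow between peaks, while $x$ is small, at the expense of the input.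

The memory is the following functional, with window $[-2,0]$:
$$A(\phi)=\max_{s\in[-2,0]}\Big(|\phi(s)|+\int_s^0g(|\phi(\sigma)|)\,d\sigma\Big),\qquad g(r)=\min\{r,\tfrac32-2r\}.$$
Each past value $|\phi(s)|$ is a credit that has been changing at the rate $g$ since time $s$; $A$ is the best available credit. For $r\ge1$ we have $g(r)\le-\frac r2$: large values of the state are charged. For small $r$ the rate is positive; for instance $g(\frac14)=\frac14$. For a constant function $\phi\equiv r\ge0$ the bracket is $r+|s|g(r)$, so $A=r+2\max\{g(r),0\}$; thus $A=\frac34$ for $r=\frac14$, and $A=1$ for $r=1$. Old peaks leave the window, which can only lower $A$.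

Two things make $A$ compatible with (6). First, a new peak does not raise $A$ as long as it stays below $A$; so we give the equation a strong upward force of size $A^2$ that switches off at $|x|=A$. Second, the growth of $A$ at small $|x|$ has to be paid for. We pay with the extra term $2\min\{|\phi(0)|,1\}$. When $|x|<1$ the equation will satisfy $D^+|x|\le-|x|+|u|$; so this term contributes $-2|x|+2|u|$, which outweighs the gain $g(|x|)\le|x|$. Without input, $|x|$ decays and the total gain is small. A constant input can hold $x$ near $\frac14$ for a whole time unit, and $A$ then earns about $\frac14$.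

Finally we need a clock that says "rise", "fall", "rest". It is
$$I(\phi)=\int_{-1}^0k(\phi(\sigma)-2)^+\,d\sigma,$$
which counts, with a large factor $k$, the area of a peak in the last time unit. If $I\le1$ the rise is fully on, for $I\ge2$ it is off, and for $I\ge3$ a brake of size $cA^2$ is fully on. The brake stays on until the peak is one time unit old; meanwhile a damping $-400x$ holds $x$ near $\frac14$ under the input $100$. Then $I$ returns to $0$ and the next peak starts. The constants satisfy $c\ll k\ll C$, where $C$ is the rise strength. Since $k\ll C$, the rise is over before the clock notices it. Since $c\ll k$, the clock reaches $3$ before the brake has removed much height, so the brake remains on once $x$ has become small. Since $c\gg1$, the fall costs little.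

## 6. The scalar system with delay 2 and its dissipation inequality

Let $n=m=1$, $\theta=2$. The constants are
$$U=100,\quad K=399,\quad N=100,\quad c=10^3,\quad k=10^6,\quad C=10^7.$$
With $g$, $A$, $I$ as above put $p(I)=\min\{1,(2-I)^+\}$, $q(I)=\min\{1,(I-2)^+\}$, $\chi(r)=\min\{1,(r-1)^+\}$. Writing $x=\phi(0)$, $A=A(\phi)$, $I=I(\phi)$, define
$$f(\phi,u)=-x+u-Kq(I)x+A^2\chi(x)\Big[C\,p(I)\min\{1,N(A-|x|)\}-c\,q(I)\Big],\tag{10}$$
$$V(\phi)=A(\phi)+2\min\{|\phi(0)|,1\}.$$

**Elementary properties.** The function $g$ is $2$-Lipschitz and $-2r\le g(r)\le r$; for $r\ge1$, $\frac32-2r\le-\frac r2$, so $g(r)\le-\frac r2$. Taking $s=0$, and using $g(r)\le r$, we get $|\phi(0)|\le A(\phi)\le3\|\phi\|$. The bracket defining $A$ is Lipschitz in $\phi$ with constant $1+2\cdot2=5$, so $A$ is $5$-Lipschitz. Hence $|\phi(0)|\le V(\phi)\le5\|\phi\|$ and $V$ is $7$-Lipschitz. The map $f$ is built by sums and products from functions that are Lipschitz on bounded sets, so it is Lipschitz on bounded sets. Since $A\ge|x|$, the minimum in (10) lies in $[0,1]$,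 and
$$|f(\phi,u)|\le400\|\phi\|+|u|+9(C+c)\|\phi\|^2.\tag{11}$$

**Proposition 4.** Along every solution, $\dot V\le-\frac12|x(t)|+3|u(t)|$ for a.e. $t$.

*Proof.* Let $t$ be a time at which $x$ is differentiable with $\dot x(t)=f(x_t,u(t))$. Write $A(t)=A(x_t)$, and let $d$ be the right derivative of $|x|$ at $t$. For $h>0$, $A(t+h)$ is the maximum over $s'\in[t+h-2,t+h]$ of $|x(s')|+\int_{s'}^{t+h}g(|x|)$. For $s'\le t$ this is at most $A(t)+\int_t^{t+h}g(|x|)$, because $s'\in[t-2,t]$. Only the new points $s'\in[t,t+h]$ need attention.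

**(a) If $|x(t)|<A(t)$, then $D^+A(t)\le g(|x(t)|)$.** For $s'\in[t,t+h]$ the quantity tends, uniformly in $s'$, to $|x(t)|<A(t)$ as $h\to0^+$, while $A(t)+\int_t^{t+h}g(|x|)\to A(t)$. So for small $h$ the new points do not matter, and $A(t+h)\le A(t)+\int_t^{t+h}g(|x|)$.

**(b) If $|x(t)|=A(t)$, then $D^+A(t)\le\max\{g(|x(t)|),d\}$.** For $s'\in[t,t+h]$ the quantity is at most
$$|x(t)|+(s'-t)d+(t+h-s')g(|x(t)|)+o(h)\le A(t)+h\max\{g(|x(t)|),d\}+o(h),$$
uniformly in $s'$. The points $s'\le t$ give at most $A(t)+hg(|x(t)|)+o(h)$.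

**(c) If $x(t)\le1$ or $|x(t)|=A(t)$, then $d\le-|x(t)|+|u(t)|$.** If $x(t)\le1$, then $\chi=0$ and $\dot x=u-(1+Kq)x$, so $d\le-(1+Kq)|x|+|u|$ (for $x(t)=0$ this says $|\dot x|=|u|$). If $|x(t)|=A(t)$ and $x(t)>1$, the rise term vanishes and the other two terms with $q$ are nonpositive, so $d=\dot x\le-x+u\le-|x|+|u|$.

By (a), (b), (c), in all cases
$$D^+A(t)\le\max\{g(|x(t)|),\,-|x(t)|+|u(t)|\}.\tag{12}$$
If $|x(t)|<1$, then $D^+(2\min\{|x|,1\})=2d\le-2|x|+2|u|$ by (c), and $D^+A\le|x|+|u|$ by (12), so $\dot V\le-|x|+3|u|$. If $|x(t)|\ge1$, then $2\min\{|x|,1\}$ is at its maximum value $2$, so its $D^+$ is at most $0$; and since $g(|x|)\le-\frac12|x|$, (12) gives $D^+A\le-\frac12|x|+|u|$. So $\dot V\le-\frac12|x|+|u|$. In both cases the asserted bound holds. $\square$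

Thus $V$ is a relaxed ISS LKF with $\underline\alpha(r)=r$, $\bar\alpha(r)=5r$, $\alpha(r)=\frac r2$, $\gamma(r)=3r$.

## 7. Peaks growing by one tenth under the input 100

Let $x$ be a solution of the system (10) with $u\equiv U=100$. If it does not exist on $[0,\infty)$ it is unbounded, and we have nothing to show. So assume that it exists on $[0,\infty)$. Since $f$ is continuous and $t\mapsto x_t$ is continuous, $x$ is $C^1$ on $[0,\infty)$, the equation holds at every $t\ge0$, and (a), (b), (c), (12) hold at every $t\ge0$. Write $A(t)=A(x_t)$ and $I(t)=I(x_t)$; both are continuous. We shall use three facts.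

- **(F1)** On an interval where $x>1$ and, at each time, $x<A$ or $A>U$, the function $A$ is nonincreasing. If $x<A$, (a) gives $D^+A\le g(x)<0$. If $x=A>U$, (12) gives $D^+A\le\max\{g(x),U-x\}<0$.
- **(F2)** If $\sigma\ge-2$ and $0\le t$, $\sigma\le t\le\sigma+2$, then $A(t)\ge|x(\sigma)|+\int_\sigma^tg(|x|)$. This is the definition of $A$.
- **(F3)** $-g(r)\le2r$ always; $-g\le\frac52$ on $[1,2]$; $-g\le\frac12$ on $[0,1]$; $g\ge0$ on $[0,\frac34]$; $g\ge\frac14$ on $[\frac14,\frac58]$. (The function $g$ is concave, $g(\frac14)=g(\frac58)=\frac14$, $g(\frac34)=0$, $g(1)=-\frac12$, $g(2)=-\frac52$.)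

The *loss* over a time interval is $-\int g(|x|)$ over it.

**Property $P(h)$ at time $a\ge0$:** (i) $x(a)=1$; (ii) $x\le2$ on $[a-1,a]$; (iii) there is $\sigma\in[a-\frac32,a]$ with $|x(\sigma)|+\int_\sigma^ag(|x|)\ge h$.

So at time $a$ the clock is at zero and a credit of at least $h$ is stored, not too old.

**Proposition 5.** If $h\ge10^3$ and $P(h)$ holds at $a$, then $P(h+\frac1{10})$ holds at some $a'\in(a,a+2]$, and $\max_{[a,a']}x\ge h-1$.

*Proof.* We follow one cycle through times $a<a_2<t_1<t_2<t_3<b_2<b_1<a_2+1<b_2+1<a'$. By (iii) and (F2), since $t-\sigma\le2$,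
$$A(t)\ge h+\int_a^tg(|x|)\quad\text{for }t\in[a,a+\tfrac12].\tag{13}$$

**Step 1: the input lifts $x$ from $1$ to $2$.** As long as $1\le x\le2$ after $a$, (ii) gives $I=0$, so $p=1$, $q=0$, and the rise term is nonnegative. Hence $\dot x\ge U-x\ge98$. So $x$ increases to $2$ at a time $a_2\le a+\frac1{98}$. By (F3) the loss on $[a,a_2]$ is at most $\frac{5/2}{98}\le0.0256$.

Now put $J(t)=k\int_{a_2}^t(x-2)^+$. For $t\in[a_2,a_2+1]$ the window $[t-1,t]$ consists of $[a_2,t]$ and of a part of $[a_2-1,a_2]$, where $x\le2$. So $I(t)=J(t)$ for these $t$.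

**Step 2: the rise to $A-\frac1N$, which must cost little and must not start the clock.** By (13), $A(a_2)\ge h-0.0256>2+\frac1N$. Let $[a_2,T)$ be the maximal interval in $[a_2,a_2+\frac14]$ on which $x<A-\frac1N$ and $J\le1$. There $p=1$, $q=0$, and the minimum in (10) is $1$. While $x\ge2$ we have $\chi=1$, and, as $A\ge x\ge2$,
$$\dot x=U-x+CA^2\ge CA^2-A\ge(C-1)A^2>0.$$
So $x\ge2$ persists from $a_2$ on, and $x$ is increasing on $[a_2,T)$. By (F1), $A$ is nonincreasing there. Hence, for $a_2\le t\le t'<T$, $A(t)\ge A(t')>x(t')$ and $\dot x(t)\ge(C-1)x(t')^2$. With $\xi=x(t)$ as the variable of integration,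
$$\int_{a_2}^{t'}x\,dt\le\int_2^{x(t')}\frac{\xi\,d\xi}{(C-1)x(t')^2}\le\frac1{2(C-1)},\qquad t'-a_2\le\frac1{(C-1)x(t')}\le\frac1{2(C-1)}.$$
This is where quadratic speed enters: the area is bounded independently of the height. So $J\le\frac k{2(C-1)}<0.06$. Neither the condition $J\le1$ nor the time limit can end the interval; it ends because $x=A-\frac1N$ at $t_1:=T$. Here $t_1-a_2\le10^{-7}$, and by $-g(r)\le2r$ the loss on $[a_2,t_1]$ is at most $\frac1{C-1}\le2\cdot10^{-7}$. Let $H:=x(t_1)=A(t_1)-\frac1N$. By (13),
$$H\ge h-0.0256-2\cdot10^{-7}-0.01\ge h-0.04\ge999.\tag{14}$$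
From now on we use (F2) with $\sigma=t_1$:
$$A(t)\ge H+\int_{t_1}^tg(|x|)\quad\text{for }t\in[t_1,t_1+2].\tag{15}$$

**Step 3: the plateau, until the clock shows $2$.** Let $[t_1,t_2)$ be the maximal interval in $[t_1,t_1+\frac14]$ on which $J<2$ and $x>H/2$. There $q=0$, and since $x\ge4$, $\dot J=k(x-2)\ge\frac{kx}2\ge k$. Hence $\int_{t_1}^tx\le\frac4k$ and the loss since $t_1$ is at most $\frac8k$. By (15), $A\ge H-\frac8k>U$. So $A$ is nonincreasing by (F1), and $A\le A(t_1)=H+\frac1N$.

While $J\le1$, $p=1$, and we claim $x\ge A-\frac1N$. Equality holds at $t_1$. If $A-x>\frac1N$ at some later time $t$, let $s$ be the last earlier time with $A-x=\frac1N$. On $(s,t]$ the minimum in (10) is $1$, so $\dot x=U-x+CA^2\ge(C-1)A^2>0$, while $A$ is nonincreasing; thus $A-x$ decreases on $[s,t]$, a contradiction. Hence $x\ge H-\frac8k-\frac1N\ge H-1$ in this phase. While $1\le J<2$, the rise term is nonnegative and $q=0$, so $\dot x\ge U-x\ge-x$; as $\dot J\ge k$, this phase lasts at most $\frac1k$, and $x\ge(H-1)e^{-1/k}\ge0.9H$.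

The total duration is at most $\frac2k<\frac14$, and $x\ge0.9H$ throughout. So the interval ends with $J(t_2)=2$ and $x(t_2)\ge0.9H$.

**Step 4: the turn, in which the clock must reach $3$ while $x$ is still high.** Let $[t_2,t_3)$ be the maximal interval in $[t_2,t_2+\frac14]$ on which $J<3$ and $x>H/4$. There $p=0$ and $q=J-2\in[0,1]$. On $[t_1,t_3)$ we have $x\ge4$, so again $\dot J\ge\frac{kx}2$, $\int_{t_1}^tx\le\frac6k$, the loss since $t_1$ is at most $\frac{12}k$, $A>U$ by (15), and $A$ is nonincreasing by (F1). Thus $x\le A\le H+\frac1N\le2H$ and $A^2\le2H^2$. Therefore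
$$\dot x\ge-400\cdot2H-2cH^2\ge-3000H^2,\qquad\dot J\ge\frac{kx}2\ge\frac{kH}8.$$
The duration is at most $\frac8{kH}\le\frac1k$, so $x$ drops by at most $\frac{24000}kH=0.024H$. So $x\ge H/2$ on the interval; it ends with $J(t_3)=3$, and $H/2\le x(t_3)\le2H$.

**Step 5: the fall to $2$, again with bounded cost.** Let $[t_3,b_2)$ be the maximal interval in $[t_3,a_2+\frac12]$ on which $x>2$ and $A>H/2$. (Both hold at $t_3$.) There $J\ge3$, so $p=0$, $q=1$, $\chi=1$, and
$$\dot x=U-400x-cA^2\le-cA^2\le-\frac{cH^2}4.$$
Hence, with $x$ as the variable of integration,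
$$\int x\,dt\le\frac{(2H)^2/2}{cH^2/4}=\frac8c,$$
so the loss is at most $\frac{16}c=0.016$, and (15) gives $A\ge H-\frac{12}k-0.016>H/2$. The duration is at most $\frac{2H}{cH^2/4}=\frac8{cH}\le10^{-5}$. So neither $A$ nor the time limit ends the interval, and $x(b_2)=2$. Altogether
$$b_2-a_2\le10^{-7}+\tfrac2k+\tfrac1k+10^{-5}\le2\cdot10^{-5},\qquad J(b_2)\ge3.\tag{16}$$

**Step 6: the rest on $[b_2,a_2+1]$, where the credit is earned.** Let $t$ be in this interval and suppose $x\le2$ on $[b_2,t]$. The window $[t-1,t]$ contains $[a_2,b_2]$, and $x\le2$ on the rest of it. So $I(t)=J(b_2)\ge3$, $p=0$, $q=1$. Where $1<x\le2$ we have $\dot x\le100-400x\le-300$. So $x$ decreases from $2$ to $1$ at some $b_1\le b_2+\frac1{300}$, with loss at most $\frac{5/2}{300}\le0.0084$. From then on $\chi=0$ and $\dot x=100-400x$, that is,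
$$x(t)=\tfrac14+\tfrac34e^{-400(t-b_1)}\quad\text{up to }t=a_2+1;$$
this stays below $1$, so the assumption $x\le2$ is never violated. By (16), $a_2+1-b_1\ge0.99$; in particular $\frac14\le x(a_2+1)\le\frac12$. We have $x>\frac58$ only during a time $\frac{\ln2}{400}\le\frac1{400}$. So by (F3)
$$\int_{b_1}^{a_2+1}g(x)\ge\tfrac14\big(0.99-\tfrac1{400}\big)-\tfrac12\cdot\tfrac1{400}\ge0.24.$$

**Step 7: $[a_2+1,b_2+1]$, while the old peak leaves the clock's window.** As long as $0\le x\le1$ we have $\chi=0$ and, because $q\in[0,1]$ whatever $I$ is, $U-400x\le\dot x=U-(1+Kq)x\le U$. The lower bound keeps $x\ge\frac14$. By (16) the upper bound gives $x\le\frac12+100\cdot2\cdot10^{-5}<\frac34$. So $x\in[\frac14,\frac34]$ on the whole interval, and $g(x)\ge0$ there: no loss.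

**Step 8: the return to $1$.** For $t\ge b_2+1$, as long as $x\le1$ since $b_2+1$, we have $x\le2$ on $[t-1,t]\subset[b_2,t]$. So $I=0$, $q=0$, $\chi=0$, and $\dot x=100-x\ge99$. Starting from a value in $[\frac14,\frac34]$, $x$ increases to $1$ at some $a'\le b_2+1+\frac{3/4}{99}$, with loss at most $\frac12\cdot\frac{3/4}{99}\le0.0038$.

**Step 9: checking $P(h+\frac1{10})$ at $a'$.** (i) $x(a')=1$. (ii) $a'-1\ge b_2$, so $x\le2$ on $[a'-1,a']$. (iii) Take $\sigma'=t_1\ge a_2$. Then $a'-t_1\le1+2\cdot10^{-5}+0.0076\le\frac32$. Collecting Steps 3–8 and (14),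
$$x(t_1)+\int_{t_1}^{a'}g(x)\ge H-\tfrac{12}k-0.016-0.0084+0.24-0.0038\ge H+0.2\ge h+\tfrac1{10}.$$
Finally $x(t_1)=H\ge h-1$, and $a'\le a+\frac1{98}+1+2\cdot10^{-5}+0.0076\le a+2$. $\square$

**Starting the iteration.** We need a history that carries a credit of $10^3$. On $[-2,0]$ let
$$x_0(s)=\max\{1,\ 4000(1-4|s+\tfrac32|)\}.$$
The bump lives in $|s+\frac32|<\frac14$, so $x_0=1$ on $[-1,0]$; this gives (i) and (ii) at $a=0$. For (iii) take $\sigma=-\frac32$. By $-g(r)\le2r$,
$$x_0(-\tfrac32)+\int_{-3/2}^0g(x_0)\ge4000-2\Big(\tfrac32+\int_0^{1/4}4000(1-4r)\,dr\Big)=4000-3-1000\ge10^3.$$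
So $P(10^3)$ holds at $a=0$. Iterating Proposition 5 gives times $0=a_{(0)}<a_{(1)}<\cdots$ such that $P(10^3+\frac j{10})$ holds at $a_{(j)}$ and
$$\max_{[a_{(j)},a_{(j+1)}]}x\ge10^3+\tfrac j{10}-1 .$$
Hence $\sup_{t\ge0}x(t)=+\infty$ under $u\equiv100$. ISS would require that the solution exist for all $t\ge0$ with $|x(t)|\le\beta(\|x_0\|,0)+\delta(100)$. So the system is not ISS. With Proposition 4 and (11), this proves Theorem 1 for $n=m=1$, $\theta=2$, with $\lambda=1$.

## 8. Every delay, every dimension, and small inputs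

**Step 1: other delays, by rescaling time.** Put $\lambda=2/\theta$. For $\phi\in C([-\theta,0];\mathbb R)$ let $\hat\phi(s)=\phi(s/\lambda)$, $s\in[-2,0]$, and set $f_\theta(\phi,u)=\lambda f(\hat\phi,u)$, $V_\theta(\phi)=V(\hat\phi)$. If $x(t)=\tilde x(t/\lambda)$ and $u(t)=\tilde u(t/\lambda)$, then the history $\tilde x_\tau$, rescaled, is $x_{\lambda\tau}$, because $\tilde x(\tau+s/\lambda)=x(\lambda\tau+s)$. So $\tilde x$ solves the $f_\theta$-system with input $\tilde u$ if and only if $x$ solves the system of Section 6 with input $u$. Also $V_\theta(\tilde x_\tau)=V(x_{\lambda\tau})$, and hence $\dot V_\theta\le-\frac\lambda2|\tilde x|+3\lambda|\tilde u|$. The bounds $|\phi(0)|\le V_\theta(\phi)\le5\|\phi\|$ persist, and $\tilde u\equiv100$ yields an unbounded solution.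

**Step 2: other dimensions, by adding stable equations.** Let $\dot x_1=f_\theta(x_{1,t},u_1)$ and $\dot x_i=-\lambda x_i$ for $2\le i\le n$; the inputs $u_2,\dots,u_m$ do not act. Let $\mathbf V(\phi)=V_\theta(\phi_1)+\sum_{i\ge2}|\phi_i(0)|$, which is globally Lipschitz. Then
$$|\phi(0)|\le\sum_i|\phi_i(0)|\le\mathbf V(\phi)\le5\|\phi\|+(n-1)\|\phi\|=(n+4)\|\phi\|,$$
$$\dot{\mathbf V}\le-\tfrac\lambda2|x_1|+3\lambda|u_1|-\lambda\sum_{i\ge2}|x_i|\le-\tfrac\lambda2\sum_i|x_i|+3\lambda|u|\le-\tfrac\lambda2|x|+3\lambda|u|.$$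
The new map is Lipschitz on bounded sets, and (11) gives (3) for a suitable $c_0$. With the rescaled $x_0$ in the first component, zero in the others, and $u\equiv(100,0,\dots,0)$, the solution is unbounded. This completes the proof of Theorem 1, and Conjecture 1 is false. $\blacksquare$

**Remark (small inputs).** The size $100$ is not essential. For $\mu>0$ let $f_\mu(\phi,u)=\mu f(\phi/\mu,u/\mu)$ and $V_\mu(\phi)=\mu V(\phi/\mu)$, where $f,V$ are those of Theorem 1. If $x$ solves the $f$-system with input $u$, then $\mu x$ solves the $f_\mu$-system with input $\mu u$. As all bounds in (2) are linear, they hold for $V_\mu$ with the same $\underline\alpha,\bar\alpha,\alpha,\gamma$, and the constant input of size $100\mu$ produces an unbounded solution. So for every $\varepsilon>0$ some system with these fixed linear bounds, depending on $\varepsilon$, is destabilized by a constant input of size $\varepsilon$.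

## 9. ISS when tall peaks are expensive: proofs of Theorem 2 and Corollary 3

Assume the hypotheses of Theorem 2. Lemmas A and B are available. What remains is to turn (9) into an ISS estimate that is uniform in the input size.

**Step 1: a threshold above which the samples decrease.** Let $\Omega_M(v)=\inf_{w\ge v}\omega_M(w)$. On $[v_1,v_2]\subset(0,\infty)$, monotonicity in (8) gives
$$\omega_M\ge\alpha\big(\tfrac12\bar\alpha^{-1}(\tfrac{v_1}2)\big)\min\Big\{\theta,\frac{\bar\alpha^{-1}(v_1/2)}{F_M(\underline\alpha^{-1}(v_2+2\theta\gamma(M)))}\Big\}>0,$$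
and for large $v$ the hypothesis bounds $\omega_M$ below by a positive number. So $\Omega_M(v)>0$ for all $v>0$. Moreover $\Omega_M(v)$ is nondecreasing in $v$; it is nonincreasing in $M$, because $F_M$ and $\gamma(M)$ grow with $M$; and $\lim_{v\to\infty}\Omega_M(v)=\liminf_{v\to\infty}\omega_M(v)>4\theta\gamma(M)$. Hence
$$\sigma(M)=\inf\{v>0:\Omega_M(v)>4\theta\gamma(M)\}<\infty .$$
As $M$ grows the set shrinks, so $\sigma$ is nondecreasing. Since $\gamma(0)=0$ and $\Omega_0>0$, $\sigma(0)=0$. Also $\sigma(M)\to0$ as $M\to0^+$: given $v>0$, for $M\le1$ we have $\Omega_M(v)\ge\Omega_1(v)>0$, and as soon as $4\theta\gamma(M)<\Omega_1(v)$ we get $\sigma(M)\le v$.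

Let $|u|\le M$ a.e., write $v_j=V(x_{2j\theta})$, take $w>\sigma(M)$, and put $e=\frac12\Omega_M(w)-2\theta\gamma(M)$. Since $\Omega_M$ is nondecreasing and $w>\sigma(M)$, $e>0$. By Lemma B,
$$v_j\ge w\ \Rightarrow\ v_{j+1}\le\max\{\tfrac{v_j}2,\,v_j-e\},\qquad v_j<w\ \Rightarrow\ v_{j+1}\le w+2\theta\gamma(M).\tag{17}$$

**Step 2: a bound for all times, and an eventual bound, for fixed $M$.** We show:

- **(A)** $V(x_t)\le\max\{V(x_0),\sigma(M)\}+4\theta\gamma(M)$ for all $t\ge0$.
- **(B)** For all $\varepsilon,r>0$ there is $T(\varepsilon,r,M)$ such that $\|x_0\|\le r$ and $|u|\le M$ a.e. imply $V(x_t)\le\sigma(M)+\varepsilon+4\theta\gamma(M)$ for $t\ge T(\varepsilon,r,M)$.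

For (A): by (17) a sample that is at least $w$ is followed by one that is not larger, and a sample below $w$ by one at most $w+2\theta\gamma(M)$. By induction $v_j\le\max\{V(x_0),w+2\theta\gamma(M)\}$. Between sampling times (7) adds at most $2\theta\gamma(M)$. Let $w\downarrow\sigma(M)$.

For (B): take $w=\sigma(M)+\varepsilon$ and $d=\min\{w/2,e\}>0$. While $v_j\ge w$, (17) gives $v_{j+1}\le v_j-d$. As $v_0\le\bar\alpha(r)$ and $V\ge0$, if $N_*$ is an integer with $N_*d>\bar\alpha(r)$, then $v_j<w$ for some $j<N_*$. From that index on, all samples are at most $w+2\theta\gamma(M)$, by the same induction. Between samples add $2\theta\gamma(M)$. So $T(\varepsilon,r,M)=2\theta N_*$ works.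

**Step 3: making the time independent of $M$.** The time in (B) depends on $M$. We remove this at the price of a slightly larger gain. Let
$$\Gamma(M)=\sigma(2M)+4\theta\gamma(2M)+M .$$
Fix $\varepsilon,r>0$. Choose integers $i_0\le i_1$ with $\sigma(2^{i_0})+4\theta\gamma(2^{i_0})\le\varepsilon$ and $2^{i_1}\ge\bar\alpha(r)$, and let $T=\max_{i_0\le i\le i_1}T(\varepsilon,r,2^i)$. Let $\|x_0\|\le r$, $|u|\le M$ a.e., $t\ge T$.

- If $M\le2^{i_0}$, (B) with $2^{i_0}$ gives $V(x_t)\le2\varepsilon$.
- If $2^{i-1}<M\le2^i$ with $i_0<i\le i_1$, (B) with $2^i<2M$ gives $V(x_t)\le\sigma(2M)+4\theta\gamma(2M)+\varepsilon\le\Gamma(M)+\varepsilon$.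
- If $M>2^{i_1}\ge\bar\alpha(r)$, (A) gives $V(x_t)\le M+\sigma(M)+4\theta\gamma(M)\le\Gamma(M)$.

So $V(x_t)\le\Gamma(M)+2\varepsilon$ for $t\ge T$, where $T$ depends only on $\varepsilon$ and $r$. Also, by (A), $V(x_t)\le\bar\alpha(\|x_0\|)+\Gamma(M)$ for all $t\ge0$.

**Step 4: a $\mathcal{KL}$ bound.** Let $B(r,t)$ be the supremum of $(V(x_s)-\Gamma(M))^+$ over $s\ge t$, $\|x_0\|\le r$, $M\ge0$, and $|u|\le M$ a.e. By Step 3, $B(r,t)\le\bar\alpha(r)$ and $B(r,t)\to0$ as $t\to\infty$; and $B$ is nondecreasing in $r$ and nonincreasing in $t$. It need not be continuous, so we average: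
$$\beta_0(r,t)=\int_1^2\!\int_{t-1}^tB(\rho r,\max\{\tau,0\})\,d\tau\,d\rho+re^{-t}.$$
Both integrals are over monotone functions: the inner one is nondecreasing in $\rho$. Since $\rho r\ge r$ and $\tau\le t$, $\beta_0\ge B$. With $b(r)=\int_{t-1}^tB(r,\max\{\tau,0\})\,d\tau$ we have $\int_1^2b(\rho r)\,d\rho=\frac1r\int_r^{2r}b$, so $\beta_0$ is continuous in $r>0$. As $\beta_0\le\bar\alpha(2r)+r$, it tends to $0$ as $r\to0$, and $\beta_0(0,t)=0$. It is strictly increasing in $r$ because of the term $re^{-t}$. In $t$, the inner integral is continuous, nonincreasing and tends to $0$, and it is dominated by $\bar\alpha(2r)$; so $\beta_0(r,\cdot)$ is continuous and decreases to $0$ by dominated convergence. Hence $\beta_0\in\mathcal{KL}$.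

**Step 5: a $\mathcal K_\infty$ gain, and the ISS estimate.** The function $\Gamma$ is nondecreasing with $\Gamma(0)=0$ and $\Gamma(0^+)=0$. Let $\bar\Gamma(0)=0$ and
$$\bar\Gamma(M)=\frac1M\int_M^{2M}\Gamma+M=\int_1^2\Gamma(\rho M)\,d\rho+M\quad(M>0).$$
It is continuous on $(0,\infty)$, strictly increasing and unbounded, $\bar\Gamma(M)\le\Gamma(2M)+M\to0$ as $M\to0^+$, and $\bar\Gamma\ge\Gamma$. So $\bar\Gamma\in\mathcal K_\infty$.

Now let $x_0\in\mathcal X$, $u\in\mathcal U$ and $t\ge0$ be arbitrary. Replace $u$ by $0$ after time $t$. By causality this does not change the solution on $[0,t]$, and the new input is bounded by $M=\|u_{[0;t]}\|$ a.e.; so by Lemma B the solution exists on $[0,t]$, and, $t$ being arbitrary, for all times. By Steps 4 and 5, $\underline\alpha(|x(t)|)\le V(x_t)\le\beta_0(\|x_0\|,t)+\bar\Gamma(M)$. As $\underline\alpha^{-1}(y+z)\le\underline\alpha^{-1}(2y)+\underline\alpha^{-1}(2z)$,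
$$|x(t)|\le\underline\alpha^{-1}\big(2\beta_0(\|x_0\|,t)\big)+\underline\alpha^{-1}\big(2\bar\Gamma(\|u_{[0;t]}\|)\big),$$
which is (4). This proves Theorem 2. $\blacksquare$

**Proof of Corollary 3.** Let $\underline\alpha(r)=a_1r$, $\bar\alpha(r)=a_2r$, $\alpha(r)=a_3r$. Then (8) reads
$$\omega_M(v)=\frac{a_3v}{4a_2}\min\Big\{\theta,\ \frac v{2a_2F_M\big((v+2\theta\gamma(M))/a_1\big)}\Big\}.$$
If $F_M(r)=o(r^2)$, then $v^2/F_M((v+2\theta\gamma(M))/a_1)\to\infty$, because the argument of $F_M$ is at most a constant times $v$ for large $v$. So $\omega_M(v)\to\infty$ for every $M$, and Theorem 2 applies. On the other hand, the system of Theorem 1 has a relaxed ISS LKF with linear $\underline\alpha,\bar\alpha,\alpha,\gamma$, and by (3) its $F_M(r)\le c_0(r+r^2+M)$ is $O(r^2)$ for each $M$; yet it is not ISS. So $o(r^2)$ cannot be replaced by $O(r^2)$. $\blacksquare$
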